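\title{Norm attaining functionals can be residual when the unit ball is not dentable}

\begin{abstract}
By a theorem of Bourgain and Stegall, if the unit ball of a separable Banach space is not dentable, then the norm attaining functionals form a set of first Baire category in the dual. We show that separability cannot be dropped. For the tree $T$ of real sequences of countable transfinite length we construct an equivalent norm on $C_0(T)$ for which every slice of the unit ball has diameter $2$, while the norm attaining functionals contain a dense $G_\delta$ subset of the dual. We also show that the conclusion of the theorem holds in every space that admits an equivalent locally uniformly rotund norm.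
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a real Banach space with closed unit ball $B_X$, unit sphere $S_X$ and dual $X^*$. A functional $x^*\in X^*$ \emph{attains its norm} if $x^*(x)=\|x^*\|$ for some $x\in S_X$, and $NA(X)$ denotes the set of all such functionals. We measure the size of $NA(X)$ by Baire category in the norm topology of $X^*$. Recall that a set is \emph{nowhere dense} if its closure has empty interior, \emph{of first category} if it is a countable union of nowhere dense sets, and \emph{residual} if its complement is of first category. In a complete metric space, Baire's theorem says that a countable intersection of dense open sets is dense. It follows that no nonempty open set is of first category, that the residual sets are those containing a dense $G_\delta$ set, and that (the space being nonempty) a residual set is not of first category.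

A bounded set $D\subseteq X$ is \emph{dentable} if for every $\varepsilon>0$ there is $x\in D$ with
\[
x\notin\overline{\operatorname{co}}\,\bigl(D\setminus B(x,\varepsilon)\bigr),
\]
where $B(x,\varepsilon)$ is the open ball of radius $\varepsilon$ centered at $x$ and $\overline{\operatorname{co}}$ is the closed convex hull. For the unit ball this has a convenient reformulation. A \emph{slice} of $B_X$ is a set
\[
S(x^*,\delta)=\{x\in B_X:\ x^*(x)>\|x^*\|-\delta\},\qquad x^*\in X^*\setminus\{0\},\ \delta>0,
\]
that is, the set of points of the ball where $x^*$ is within $\delta$ of its supremum. Slices are nonempty and have diameter at most $2$. By the Hahn--Banach theorem, the unit ball of a nonzero space is dentable exactly when it has slices of arbitrarily small diameter (Lemma~\ref{lem:slices}).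

Small slices produce norm attaining functionals. If $\operatorname{diam}S(x^*,\delta)\to0$ as $\delta\to0$, then points $x_n\in S(x^*,1/n)$ form a Cauchy sequence, and $x^*$ attains its norm at the limit. It is natural to ask whether there can be many norm attaining functionals when no small slices are available. Two examples show the two sides.

\begin{example}\label{ex:hilbert}
Let $X\neq\{0\}$ be a Hilbert space. Every functional is the inner product with some $a\in X$, so $NA(X)=X^*$. If $\|a\|=1$ and $x\in S(a,\delta)$, then $\|x-a\|^2=\|x\|^2+1-2\langle x,a\rangle<2\delta$, so $B_X$ is dentable.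
\end{example}

\begin{example}\label{ex:c0}
Let $X=c_0(\Gamma)$ with $\Gamma$ any infinite set, so that $X^*=\ell_1(\Gamma)$. Given a slice $S(a,\delta)$, take a finitely supported $x\in B_X$ with $a(x)>\|a\|_1-\delta/2$ and $\gamma\notin\operatorname{supp}x$ with $|a(\gamma)|<\delta/2$. If $e_\gamma$ is the unit vector at $\gamma$, then $x+e_\gamma$ and $x-e_\gamma$ lie in the slice at distance $2$, so $B_X$ is not dentable. If $a$ attains its norm at $x$, then $|x(\gamma)|=1$ for all $\gamma\in\operatorname{supp}a$, so $\operatorname{supp}a$ is finite. For each $N$ the functionals with at most $N$ nonzero coordinates form a closed set with empty interior. Hence $NA(X)$ is of first category.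
\end{example}

Two theorems point in the direction of Example~\ref{ex:c0}.
\begin{itemize}
\item[(I)] (Bourgain, Stegall) If $X$ is separable and $B_X$ is not dentable, then $NA(X)$ is of first category in $X^*$.
\item[(II)] (Kenderov, Moors, Sciffer) For every infinite compact Hausdorff space $K$, the set $NA(C(K))$ is of first category in $C(K)^*$.
\end{itemize}
The following question is posed in \cite{RPFA}: \emph{does \textup{(I)} hold without separability, that is, is $NA(X)$ of first category in $X^*$ for every Banach space $X$ whose unit ball is not dentable?} Since neither (II) nor Example~\ref{ex:c0} involves separability, one would guess that the answer is yes. It is no. Recall that the \emph{density} of a space is the least cardinality of a dense subset.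

\begin{theorem}\label{thm:counter}
There is a Banach space $(X,\|\cdot\|)$ of density $\mathfrak c=2^{\aleph_0}$, namely an equivalent renorming of a space $C_0(T)$ with $T$ a tree, such that
\begin{itemize}
\item[\textup{(a)}] every slice of $B_X$ has diameter exactly $2$; in particular $B_X$ is not dentable;
\item[\textup{(b)}] $NA(X)$ contains a dense $G_\delta$ subset of $X^*$; in particular $NA(X)$ is not of first category in $X^*$.
\end{itemize}
\end{theorem}

Diameter $2$ is the largest possible, and residuality is the strongest possible failure of being of first category. In the positive direction, (I) extends beyond separable spaces. A norm $|\cdot|$ on $X$ is \emph{locally uniformly rotund} (LUR) if $|x_n|\to|x|$ and $|x_n+x|\to2|x|$ imply $x_n\to x$.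

\begin{theorem}\label{thm:lur}
Let $X\neq\{0\}$ be a Banach space admitting an equivalent LUR norm. If, in its given norm, $B_X$ is not dentable, then $NA(X)$ is of first category in $X^*$.
\end{theorem}

Theorem~\ref{thm:lur} contains (I), since separable spaces admit equivalent LUR norms (Kadec). It also shows that the space of Theorem~\ref{thm:counter} has no equivalent LUR norm.

Section~\ref{sec:sep} gives a direct proof of (I), which isolates the role of separability and supplies the lemmas for Theorem~\ref{thm:lur}. Section~\ref{sec:tree} introduces the tree and shows the mechanism of the counterexample on one functional. Sections~\ref{sec:space}--\ref{sec:residual} prove Theorem~\ref{thm:counter}, and Section~\ref{sec:lur} proves Theorem~\ref{thm:lur}. All scalars are real, and all proofs are in ZFC.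

\section{Slices and the separable case}\label{sec:sep}

In this section $X\neq\{0\}$ is an arbitrary Banach space.

\begin{lemma}\label{lem:slices}
The ball $B_X$ is dentable if and only if it has slices of arbitrarily small diameter.
\end{lemma}

\begin{proof}
Let $S(x^*,\delta)$ have diameter less than $\varepsilon$ and pick $y$ in it. Then $S(x^*,\delta)\subseteq B(y,\varepsilon)$, so $B_X\setminus B(y,\varepsilon)$ lies in the closed half-space $\{x^*\le\|x^*\|-\delta\}$, which does not contain $y$. Hence $y\notin\overline{\operatorname{co}}(B_X\setminus B(y,\varepsilon))$.

Conversely, let $0<\varepsilon<1$ and let $x\in B_X$ lie outside $C=\overline{\operatorname{co}}(B_X\setminus B(x,\varepsilon))$. The set $C$ is nonempty: if $u\in S_X$, then one of $u,-u$ is at distance at least $1$ from $x$. By the Hahn--Banach theorem there is $x^*\in X^*$ with $x^*(x)>\lambda:=\sup_Cx^*$. Then $x^*\neq0$ and $\|x^*\|\ge x^*(x)>\lambda$, so $\{y\in B_X:x^*(y)>\lambda\}$ is the slice $S(x^*,\|x^*\|-\lambda)$. It misses $C$, so it is contained in $B(x,\varepsilon)$ and has diameter at most $2\varepsilon$.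
\end{proof}

To prove (I) we must get a small slice out of the assumption that $NA(X)$ is not of first category. Category enters through the following lemma: if the sphere is cut into countably many pieces, then a single piece computes the norm of all functionals in an open set.

\begin{lemma}\label{lem:baire}
Suppose that $NA(X)$ is not of first category and that $S_X=\bigcup_{j\in J}D_j$ with $J$ countable. Then there are $j\in J$ and a nonempty open set $U\subseteq X^*\setminus\{0\}$ such that $\|x^*\|=\sup_{D_j}x^*$ for all $x^*\in U$, and some $x^*\in U$ attains its norm at a point of $D_j$.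
\end{lemma}

\begin{proof}
Let $N_j$ be the set of $x^*\in X^*$ with $x^*(x)=\|x^*\|$ for some $x\in D_j$. Then $NA(X)=\bigcup_jN_j$, so for some $j$ the closure of $N_j$ contains a nonempty open set $U_0$; in particular $D_j\neq\emptyset$. Put $U=U_0\setminus\{0\}$, which is open, and nonempty because $X^*\neq\{0\}$ has no isolated points. The functions $x^*\mapsto\|x^*\|$ and $x^*\mapsto\sup_{D_j}x^*$ are $1$-Lipschitz and agree on $N_j$, hence on its closure. Finally, $U$ meets $N_j$, being a nonempty open subset of its closure.
\end{proof}

One functional whose norm is computed on a small set need not have small slices: the norm of $e_1^*\in\ell_1=c_0^*$ is computed on $\{e_1\}$. If this holds for all functionals in a ball, small slices do appear, because we may push the functional toward any point of the slice that is far from the small set.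

\begin{lemma}\label{lem:local}
Let $z^*\in X^*\setminus\{0\}$ and $\rho,\varepsilon>0$, and let $K\subseteq B_X$ be nonempty with $\operatorname{diam}K\le\varepsilon$. Suppose that $\|w^*\|=\sup_Kw^*$ whenever $\|w^*-z^*\|<\rho$. Then $S(z^*,\rho\varepsilon/2)\subseteq B(k_0,2\varepsilon)$ for every $k_0\in K$, so this slice has diameter at most $4\varepsilon$.
\end{lemma}

\begin{proof}
Let $x\in S(z^*,\rho\varepsilon/2)$. Take $h^*\in X^*$ with $\|h^*\|=1$ and $h^*(x-k_0)=\|x-k_0\|$, and put $w^*=z^*+\frac\rho2h^*$. For $k\in K$ we have $z^*(k)\le\|z^*\|$ and $h^*(k)\le h^*(k_0)+\varepsilon$. Therefore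
\[
\|z^*\|-\tfrac{\rho\varepsilon}2+\tfrac\rho2h^*(x)<w^*(x)\le\|w^*\|=\sup_Kw^*\le\|z^*\|+\tfrac\rho2\bigl(h^*(k_0)+\varepsilon\bigr),
\]
and so $\|x-k_0\|=h^*(x)-h^*(k_0)<2\varepsilon$.
\end{proof}

\begin{proof}[Proof of \textup{(I)}]
Let $X$ be separable, assume that $NA(X)$ is not of first category, and fix $\varepsilon>0$. The balls of radius $\varepsilon/2$ centered at the points of a countable dense set cut $S_X$ into countably many sets $D_j$ of diameter at most $\varepsilon$. Take $j$ and $U$ from Lemma~\ref{lem:baire}, and take $z^*\in U$ and $\rho>0$ such that the open ball of radius $\rho$ around $z^*$ lies in $U$. Lemma~\ref{lem:local} with $K=D_j$ gives a slice of diameter at most $4\varepsilon$. By Lemma~\ref{lem:slices}, $B_X$ is dentable.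
\end{proof}

Separability was used once, to cover the sphere by countably many small sets. In a counterexample the points of norm attainment must be spread over uncountably many far-apart places, and a typical functional must attain its norm for a reason other than the shrinking of its slices. We replace the completeness of $X$, which supplies a limit for shrinking slices, by an order-theoretic completeness: a tree in which every countable chain has an upper bound.

\section{Sums along a tree}\label{sec:tree}

Let $\omega_1$ be the first uncountable ordinal, and identify an ordinal $\alpha$ with the set of smaller ordinals. Let $T$ be the set of all functions $t\colon\alpha\to\mathbb R$ with $1\le\alpha<\omega_1$. The elements of $T$ are \emph{nodes}, and $\alpha=\ell(t)$ is the \emph{length} of $t$. Write $s\le t$ if $t$ extends $s$, and put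
\[
{\downarrow}t=\{s:s\le t\},\qquad{\uparrow}t=\{s:s\ge t\},\qquad(s,t]=\{r:s<r\le t\}.
\]
We call ${\uparrow}t$ the \emph{cone} at $t$. For $\xi\in\mathbb R$, let $(\xi)$ be the node of length $1$ with value $\xi$, and let $t^\frown\xi$ be the extension of $t$ of length $\ell(t)+1$ with last value $\xi$. The nodes $(\xi)$ are the \emph{roots} of $T$, and the nodes $t^\frown\xi$ are the \emph{successors} of $t$. Every node has a first value $t(0)$, and comparable nodes have the same first value. Three properties of $T$ will be used.
\begin{itemize}
\item[(T1)] ${\downarrow}t=\{t|_\beta:1\le\beta\le\ell(t)\}$ is a countable chain. In particular, two nodes with a common upper bound are comparable.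
\item[(T2)] The successors of $t$ are pairwise incomparable, and so, by (T1), their cones are pairwise disjoint. If $r\ge t^\frown\xi$, then $(t,r]\subseteq{\uparrow}(t^\frown\xi)$, because every $s\in(t,r]$ is a restriction of $r$ of length at least $\ell(t)+1$.
\item[(T3)] If $\{t_n:n\in\mathbb N\}$ is a chain, then $t=\bigcup_nt_n$ is a function on the countable ordinal $\sup_n\ell(t_n)$. So $t\in T$ and $t\ge t_n$ for all $n$.
\end{itemize}

For $a\in\ell_1(T)$ and a bounded function $x$ on $T$ write $a(x)=\sum_sa(s)x(s)$. Let $\delta_t\in\ell_1(T)$ be the unit mass at $t$, let $u_t$ be the indicator function of ${\downarrow}t$, and let $e_t$ be the indicator function of $\{t\}$. Put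
\[
f_a(t)=a(u_t)=\sum_{s\le t}a(s),\qquad p_0(a)=\sup_{t\in T}|f_a(t)|.
\]
Thus $p_0(a)$ is the supremum of $a$ over the absolutely convex hull of the functions $u_t$. Think of this hull as a first approximation to the unit ball we want. It has both features of Theorem~\ref{thm:counter}.

\emph{Large slices.} Let $t_1,t_2,\dots$ be distinct successors of $t$. Then $u_{t_i}=u_t+e_{t_i}$ and $a(t_i)\to0$, so $a$ almost attains its supremum at $u_{t_i}$ for large $i$ if it does so at $u_t$. On the other hand, for $i\neq j$ the functional $d=\delta_{t_i}-\delta_{t_j}$ has $p_0(d)=1$, because no node lies above both $t_i$ and $t_j$, and $d(u_{t_i}-u_{t_j})=2$.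

\emph{Norm attainment.} Adding $\kappa\delta_t$ to $a$ raises $f_a$ by $\kappa$ on the cone ${\uparrow}t$ and changes nothing elsewhere. The next example shows what this does.

\begin{example}\label{ex:branch}
For $1\le k\le\omega$ let $o_k$ be the node of length $k$ with all values $0$. For $a_2=\frac12\delta_{o_1}+\frac14\delta_{o_2}$ the function $f_{a_2}$ equals $\frac34$ on ${\uparrow}o_2$ and takes the values $0$ and $\frac12$ elsewhere. This gap is stable: if $\|c-a_2\|_1<\frac18$, then $f_c>\frac58$ on ${\uparrow}o_2$ and $|f_c|<\frac58$ elsewhere. So for all $c$ near $a_2$ the search for the supremum of $|f_c|$ is confined to the cone at $o_2$. Now repeat the step: let $a=\sum_{k<\omega}2^{-k}\delta_{o_k}$, the sum over $k\ge1$. A node with exactly $k<\omega$ initial zeros has $f_a=1-2^{-k}$. Hence $p_0(a)=1$, the supremum of $|f_a|$ off ${\uparrow}o_k$ is $1-2^{-(k-1)}<1$, and the mass of $a$ in ${\uparrow}o_k$ is $2^{-(k-1)}$. The search is confined to each of the nested cones ${\uparrow}o_1\supseteq{\uparrow}o_2\supseteq\cdots$, on which $f_a$ varies less and less. No node of finite length has $f_a=1$, but $f_a(o_\omega)=1$.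
\end{example}

In the tree of finite sequences the cones of Example~\ref{ex:branch} have empty intersection, and the supremum is not attained at a node. Adding the node $o_\omega$ repairs this. To keep slices large, $o_\omega$ then needs infinitely many successors; these start new chains, which need upper bounds, and so on. The process closes up at $\omega_1$, since only countable chains need upper bounds. This is why $T$ consists of all sequences of countable length.

Two things remain to be arranged. We need a Banach space that contains the functions $u_t$ and has dual $\ell_1(T)$; the space $c_0(T)$ does not contain $u_t$ when $\ell(t)\ge\omega$. And we need a norm on it whose dual norm behaves like $p_0$ but is equivalent to $\|\cdot\|_1$. These are the tasks of the next two sections.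

\section{The space $C_0(T)$ and its dual}\label{sec:space}

We give $T$ a topology in which each ${\downarrow}t$ is compact and open, so that $u_t\in C_0(T)$, and in which compact sets are countable, so that all measures are sums of point masses. Call $G\subseteq T$ \emph{open} if for every $t\in G$ whose length is a limit ordinal there is $s<t$ with $(s,t]\subseteq G$. The family of such sets is closed under unions, and under finite intersections because of two nodes below $t$ we may take the larger. Nodes of successor length, including the roots, are isolated points.

\begin{lemma}\label{lem:top}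
The space $T$ is Hausdorff and locally compact. The sets ${\downarrow}t$ and $(s,t]$ are compact and open, and every point has a base of compact open neighborhoods. Every compact subset of $T$ is covered by finitely many sets ${\downarrow}t$; hence it is countable and does not contain infinitely many pairwise incomparable nodes.
\end{lemma}

\begin{proof}
\emph{Open sets.} If $r\in(s,t]$, then $(s,r]\subseteq(s,t]$. If $r\le t$ has limit length, then $r|_1<r$ and $(r|_1,r]\subseteq{\downarrow}t$. So $(s,t]$ and ${\downarrow}t$ are open.

\emph{Hausdorff property.} If $r<r'$, then ${\downarrow}r$ and $(r,r']$ are disjoint open neighborhoods. If $r$ and $r'$ are incomparable, they differ at some point of their common domain; let $\beta$ be least with $r(\beta)\neq r'(\beta)$. A common lower bound of $r$ and $r'$ has length at most $\beta$. If $\beta=0$, then ${\downarrow}r$ and ${\downarrow}r'$ are disjoint. If $\beta\ge1$, put $q=r|_\beta=r'|_\beta$; then $(q,r]$ and $(q,r']$ are disjoint open neighborhoods.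

\emph{Compactness.} Suppose that an open cover of ${\downarrow}t$ has no finite subcover, and let $\beta\le\ell(t)$ be least such that ${\downarrow}(t|_\beta)$ is not covered by finitely many of its members. Then $\beta\neq1$, because ${\downarrow}(t|_1)$ is a point. If $\beta=\gamma+1$ with $\gamma\ge1$, then ${\downarrow}(t|_\beta)={\downarrow}(t|_\gamma)\cup\{t|_\beta\}$ is finitely covered. If $\beta$ is a limit, a member of the cover containing $t|_\beta$ contains some $(s,t|_\beta]$ with $s<t|_\beta$, and ${\downarrow}s$ is finitely covered. Both cases are contradictory, so ${\downarrow}t$ is compact. The set $(s,t]={\downarrow}t\setminus{\downarrow}s$ is relatively closed in ${\downarrow}t$, hence compact. A base of compact open neighborhoods of $t$ is given by $\{t\}$ at successor lengths and by the sets $(s,t]$, $s<t$, at limit lengths.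

\emph{Compact sets.} The open sets ${\downarrow}t$ cover $T$, so finitely many of them cover a given compact set. Each is a countable chain by (T1), and a chain contains at most one member of a family of pairwise incomparable nodes.
\end{proof}

Let $X=C_0(T)$ be the space of continuous $x\colon T\to\mathbb R$ such that $\{|x|\ge\eta\}$ is compact for every $\eta>0$, with the norm $\|\cdot\|_\infty$ and its closed unit ball $B_0$. Compact open sets are closed, so their indicator functions belong to $X$. In particular $u_t\in X$ for all $t$, and $e_s\in X$ when $s$ has successor length. The last clause of Lemma~\ref{lem:top} gives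
\begin{equation}\label{eq:antichain}
x(t_i)\to0\quad\text{for all $x\in X$ and all sequences $(t_i)$ of pairwise incomparable nodes.}
\end{equation}

\begin{lemma}\label{lem:dual}
The pairing $a(x)=\sum_sa(s)x(s)$ identifies $(X,\|\cdot\|_\infty)^*$ isometrically with $\ell_1(T)$.
\end{lemma}

\begin{proof}
Each $a\in\ell_1(T)$ defines a functional of norm at most $\|a\|_1$. Given $\eta>0$, take a finite set $F$ with $\sum_{s\notin F}|a(s)|<\eta$ and, by Lemma~\ref{lem:top}, pairwise disjoint compact open neighborhoods $V_s$ of the points $s\in F$. The function $x$ equal to $\operatorname{sign}a(s)$ on $V_s$ and to $0$ off $\bigcup_{s\in F}V_s$ lies in $B_0$, and $a(x)\ge\|a\|_1-2\eta$. So the norm is $\|a\|_1$.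

By the Riesz representation theorem, every functional on $C_0(T)$ is $x\mapsto\int x\,d\mu$ for a regular signed Borel measure $\mu$ of finite variation. Regularity gives compact sets $K_n$ with $|\mu|(K_n)>|\mu|(T)-1/n$. The set $E=\bigcup_nK_n$ is countable and $|\mu|(T\setminus E)=0$. Put $a(s)=\mu(\{s\})$. Then $a$ vanishes off $E$, $\sum_s|a(s)|=|\mu|(E)<\infty$, and $\int x\,d\mu=\sum_{s\in E}a(s)x(s)$.
\end{proof}

\begin{lemma}\label{lem:card}
We have $|X|=|\frac14B_0|=\mathfrak c$, and $X$ has density $\mathfrak c$.
\end{lemma}

\begin{proof}
Since $|\mathbb R^\alpha|=\mathfrak c$ for $1\le\alpha<\omega_1$, we get $|T|\le\aleph_1\cdot\mathfrak c=\mathfrak c$. Each $x\in X$ vanishes off the countable set $\bigcup_n\{|x|\ge1/n\}$, so it is determined by a countable set of pairs $(s,x(s))\in T\times\mathbb R$, and $|X|\le\mathfrak c^{\aleph_0}=\mathfrak c$. The $\mathfrak c$ points $\frac14e_{(\xi)}\in\frac14B_0$, $\xi\in\mathbb R$, are at mutual distance $\frac14$. This gives the lower bound for both cardinalities and for the density.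
\end{proof}

\section{The norm}\label{sec:norm}

The supremum norm itself is not a counterexample.

\begin{remark}\label{rem:sup}
The set $NA(X,\|\cdot\|_\infty)$ is of first category. If $a$ attains $\|a\|_1$ at $x\in B_0$, then $\operatorname{supp}a$ lies in the compact set $\{|x|\ge1\}$, which is covered by some finite number $N$ of chains ${\downarrow}t$. So $a$ belongs to the set $A_N$ of functionals whose support contains no $N+1$ pairwise incomparable nodes. The complement of $A_N$ is open, and it is dense because one can add small masses at $N+1$ roots outside a given countable support. In particular there is no conflict between (II) and Theorem~\ref{thm:counter}: the norm in the theorem is a renorming of $C_0(T)$, not its supremum norm.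
\end{remark}

The closed absolutely convex hull of the functions $u_t$ is not the ball of an equivalent norm either. With $o_k$ as in Example~\ref{ex:branch}, the functional $a=\sum_{k=1}^N(-1)^k\delta_{o_k}$ has $\|a\|_1=N$, while $f_a$ takes only the values $0$ and $-1$, so $p_0(a)=1$. The hull must be enlarged so as to contain a multiple of $B_0$, and the obvious way of doing so destroys part (b).

\begin{remark}\label{rem:naive}
Let $B'$ be the closed absolutely convex hull of $\{u_t:t\in T\}\cup\frac14B_0$. Its dual norm is $\max(p_0,\frac14\|\cdot\|_1)$. The set $V=\{a:p_0(a)<\frac14\|a\|_1\}$ is open, and nonempty by the case $N=5$ above. Let $a\in V$ attain its norm at $x\in B'$, and write $x=\lim_n(\lambda_ny_n+(1-\lambda_n)v_n)$ with $\lambda_n\in[0,1]$, $y_n$ in the absolutely convex hull of the $u_t$, and $v_n\in\frac14B_0$. The value of $a$ at the $n$th term is at most $\frac14\|a\|_1-\lambda_n(\frac14\|a\|_1-p_0(a))$, so $\lambda_n\to0$. Hence $v_n\to x$, $x\in\frac14B_0$ and $a(4x)=\|a\|_1$. By Remark~\ref{rem:sup}, the norm attaining functionals in $V$ form a set of first category, so $NA$ is not residual for this norm.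
\end{remark}

Instead of adding the points of $\frac14B_0$ as new generators, we use them to translate the old ones. Each root $(\xi)$ receives a vector $w_\xi\in\frac14B_0$, and all $u_t$ above that root are translated by $w_\xi$. Differences inside a cone do not change, so the mechanism of Section~\ref{sec:tree} survives. If each vector is given to infinitely many roots, it can be recovered by averaging.

By Lemma~\ref{lem:card} there is a bijection from $\mathbb R$ onto $\frac14B_0\times\mathbb N$. Its first coordinate is a surjection $\xi\mapsto w_\xi$ from $\mathbb R$ onto $\frac14B_0$ all of whose fibers are infinite. Put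
\[
z_t=u_t+w_{t(0)}\quad(t\in T),
\]
and let $B$ be the closed absolutely convex hull of $\{z_t:t\in T\}$ in $X$.

\begin{lemma}\label{lem:equiv}
We have $\frac14B_0\subseteq B\subseteq\frac54B_0$.
\end{lemma}

\begin{proof}
The second inclusion holds because $\|z_t\|_\infty\le1+\frac14$. For the first, let $v\in\frac14B_0$ and choose distinct $\xi_1,\xi_2,\dots$ with $w_{\xi_i}=v$. Since $u_{(\xi)}=e_{(\xi)}$,
\[
\frac1N\sum_{i\le N}z_{(\xi_i)}=v+\frac1N\sum_{i\le N}e_{(\xi_i)},
\]
and the last term has supremum norm $1/N$. So $v\in B$.
\end{proof}

A closed absolutely convex set lying between two positive multiples of $B_0$ is the closed unit ball of an equivalent norm, its Minkowski functional. Let $\|\cdot\|$ be this norm for $B$, and from now on let $X=(X,\|\cdot\|)$, so that $B_X=B$. The density of $X$ is still $\mathfrak c$. The dual norm of $a\in X^*=\ell_1(T)$ is the supremum of $a$ over $B$, that is,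
\[
p(a)=\sup_{t\in T}|g_a(t)|,\qquad g_a(t):=a(z_t)=f_a(t)+a(w_{t(0)}).
\]
Lemma~\ref{lem:equiv} gives $\frac14\|a\|_1\le p(a)\le\frac54\|a\|_1$, so the topology of $X^*$ is that of $\|\cdot\|_1$, and
\begin{equation}\label{eq:lip}
|g_a(t)-g_b(t)|\le\tfrac54\|a-b\|_1\qquad(a,b\in X^*,\ t\in T).
\end{equation}
Since comparable nodes carry the same translation,
\begin{equation}\label{eq:cone}
g_a(r)-g_a(t)=\sum_{s\in(t,r]}a(s)\qquad(r\ge t).
\end{equation}

\section{Every slice has diameter two}\label{sec:slices}

We follow the computation with successors from Section~\ref{sec:tree}. The new point is to bound the dual norm of $\delta_{t_i}-\delta_{t_j}$ in the presence of the translations. Above the root of $t_i$ and $t_j$ a single vector is involved, and it is small at $t_i,t_j$ by \eqref{eq:antichain}. Above the other roots the vectors are arbitrary elements of $\frac14B_0$, but there the main term vanishes.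

\begin{proposition}\label{prop:slices}
Every slice of $B$ has diameter $2$.
\end{proposition}

\begin{proof}
Let $a\neq0$ and $\delta>0$. Choose $t\in T$ and $\sigma=\pm1$ with $\sigma g_a(t)>p(a)-\delta/2$. Let $t_1,t_2,\dots$ be distinct successors of $t$. By \eqref{eq:cone}, $g_a(t_i)=g_a(t)+a(t_i)$, and $a(t_i)\to0$ because $a\in\ell_1(T)$. So $\sigma z_{t_i}\in S(a,\delta)$ for all large $i$.

Put $v=w_{t(0)}$. For $i\neq j$ let $d=\delta_{t_i}-\delta_{t_j}$. For $r\in T$,
\[
g_d(r)=f_d(r)+w_{r(0)}(t_i)-w_{r(0)}(t_j),
\]
where $f_d(r)$ equals $1$ on ${\uparrow}t_i$, $-1$ on ${\uparrow}t_j$, and $0$ elsewhere; these cones are disjoint by (T2). If $r(0)=t(0)$, then $|g_d(r)|\le1+|v(t_i)|+|v(t_j)|$. If $r(0)\neq t(0)$, then $r$ is in neither cone, so $|g_d(r)|\le\frac14+\frac14$. Hence $p(d)\le1+|v(t_i)|+|v(t_j)|$. Since $z_{t_i}-z_{t_j}=e_{t_i}-e_{t_j}$, we have $d(z_{t_i}-z_{t_j})=2$, and therefore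
\[
\|\sigma z_{t_i}-\sigma z_{t_j}\|\ge\frac{2}{p(d)}\ge\frac2{1+|v(t_i)|+|v(t_j)|}.
\]
By (T2) and \eqref{eq:antichain}, $v(t_i)\to0$, so the right side tends to $2$ as $i,j\to\infty$ with $i\neq j$. Thus $\operatorname{diam}S(a,\delta)\ge2$, and the reverse inequality holds for every subset of $B$.
\end{proof}

With Lemma~\ref{lem:slices} this proves Theorem~\ref{thm:counter}(a).

\section{The norm attaining functionals are residual}\label{sec:residual}

Example~\ref{ex:branch} suggests which open sets to consider: the functionals for which the search for the supremum of $|g_a|$ is confined to a cone carrying little mass. For $t\in T$ and $a\in X^*$ put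
\[
m_t(a)=\sum_{s\ge t}|a(s)|,\qquad p_t(a)=\sup\{|g_a(r)|:r\in T,\ r\not\ge t\},
\]
where the supremum is over a nonempty set, since every root other than $t|_1$ lies outside ${\uparrow}t$. For $n\ge1$ let
\[
G_n=\{a\in X^*:\ \text{there is $t\in T$ with $m_t(a)<1/n$ and $p_t(a)<p(a)$}\}.
\]
A node $t$ as in this definition is a \emph{witness} for $a\in G_n$.

\begin{lemma}\label{lem:open}
Each $G_n$ is open and dense in $X^*$.
\end{lemma}

\begin{proof}
For fixed $t$ the function $m_t$ is $1$-Lipschitz for $\|\cdot\|_1$, and $p_t$ and $p$ are $\frac54$-Lipschitz by \eqref{eq:lip}. The inequalities are strict, so $G_n$ is a union of open sets.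

For density, let $a\in X^*$ and $\varepsilon>0$. Choose a finitely supported $c$ with $\|a-c\|_1<\varepsilon/2$, and put $\kappa=\min(\frac\varepsilon2,\frac1{2n})$. Choose $t_0\in T$ with $|g_c(t_0)|>p(c)-\kappa/4$, and $\sigma=\pm1$ with $\sigma g_c(t_0)=|g_c(t_0)|$. The cone at $t_0$ may carry much of the mass of $c$, so we move one step up. The cones at the successors of $t_0$ are pairwise disjoint and infinitely many, and $\operatorname{supp}c$ is finite. So there is a successor $t$ of $t_0$ such that $c$ vanishes on ${\uparrow}t$. For $r\ge t$ we have $(t_0,r]\subseteq{\uparrow}t$ by (T2), so \eqref{eq:cone} gives $g_c(t)=g_c(t_0)$.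

Put $b=c+\sigma\kappa\delta_t$. Then $\|a-b\|_1<\varepsilon$ and $m_t(b)=\kappa<1/n$. For $r\in T$,
\[
g_b(r)=g_c(r)+\sigma\kappa\,z_r(t),\qquad z_r(t)=u_r(t)+w_{r(0)}(t),
\]
where $u_r(t)$ is $1$ if $r\ge t$ and $0$ otherwise, and $|w_{r(0)}(t)|\le\frac14$. For $r=t$ we get
\[
p(b)\ge\sigma g_b(t)=|g_c(t_0)|+\kappa z_t(t)>p(c)-\tfrac\kappa4+\tfrac{3\kappa}4=p(c)+\tfrac\kappa2.
\]
For $r\not\ge t$ we get $|g_b(r)|\le p(c)+\frac\kappa4$. Hence $p_t(b)\le p(c)+\frac\kappa4<p(b)$, and $t$ is a witness for $b\in G_n$.
\end{proof}

A functional in all the sets $G_n$ has a witness for each $n$, and these are chosen independently of one another. The condition $p_t(a)<p(a)$ forces them to line up.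

\begin{lemma}\label{lem:attain}
$\bigcap_nG_n\subseteq NA(X)$.
\end{lemma}

\begin{proof}
Let $a\in\bigcap_nG_n$ with witnesses $t_n$. Given $n$ and $k$, there is $r\in T$ with $|g_a(r)|>\max(p_{t_n}(a),p_{t_k}(a))$, because $p(a)$ exceeds this maximum. Then $r\ge t_n$ and $r\ge t_k$, so $t_n$ and $t_k$ are comparable by (T1). Thus $\{t_n\}$ is a chain, and by (T3) there is $t\in T$ with $t\ge t_n$ for all $n$.

Fix $n$. By \eqref{eq:cone}, $|g_a(r)-g_a(t_n)|\le m_{t_n}(a)<1/n$ for every $r\ge t_n$. This applies to $r=t$ as well, so $|g_a(r)|<|g_a(t)|+2/n$ for all $r\ge t_n$. Since $p_{t_n}(a)<p(a)$, we have $p(a)=\sup_{r\ge t_n}|g_a(r)|\le|g_a(t)|+2/n$. Letting $n\to\infty$ gives $|a(z_t)|=p(a)$.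

Choose $\sigma=\pm1$ with $a(\sigma z_t)=p(a)$. We have $p(a)>p_{t_1}(a)\ge0$ and $\sigma z_t\in B$, so $p(a)=a(\sigma z_t)\le p(a)\|\sigma z_t\|\le p(a)$ forces $\|\sigma z_t\|=1$. Hence $a\in NA(X)$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:counter}]
By Lemma~\ref{lem:open} and Baire's theorem in the complete space $X^*$, the set $\bigcap_nG_n$ is a dense $G_\delta$. By Lemma~\ref{lem:attain} it is contained in $NA(X)$. So $NA(X)$ is residual and therefore not of first category. This is (b); part (a) was proved in Section~\ref{sec:slices}, and the density was found in Lemma~\ref{lem:card}.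
\end{proof}

\begin{remark}\label{rem:uses}
Infinite branching at every node is used in Proposition~\ref{prop:slices} and for the density of $G_n$. Upper bounds of countable chains are used only in Lemma~\ref{lem:attain}. The countability of ${\downarrow}t$ gives the dual $\ell_1(T)$, and the supply of $\mathfrak c$ roots makes the enumeration $\xi\mapsto w_\xi$ possible. The bound $\frac14$ on the translations is used to have $\frac14+\frac14\le1$ in Proposition~\ref{prop:slices}, and in Lemma~\ref{lem:open} to make the gain $\kappa(1-\frac14)$ at $t$ larger than the possible gain $\frac\kappa4$ outside the cone. The covering step in the proof of (I) fails in $X$ for a visible reason: if $t\neq t'$ have the same root, then $z_t-z_{t'}=u_t-u_{t'}$ has supremum norm $1$, so $\|z_t-z_{t'}\|\ge\frac45$, and there are uncountably many nodes above each root.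
\end{remark}

\begin{remark}\label{rem:lambda}
Let $\lambda$ be an infinite cardinal with $\lambda=\lambda^{\aleph_0}$, and replace $\mathbb R$, as the set of values of the nodes, by a set $\Lambda$ of cardinality $\lambda$. The same proof gives an example of density $\lambda$. Only the counting changes. We have $\lambda\ge\mathfrak c\ge\aleph_1$ and $|\Lambda^\alpha|=\lambda$ for $1\le\alpha<\omega_1$, so $|T|=\lambda$ and $|X|\le(\lambda\cdot\mathfrak c)^{\aleph_0}=\lambda$. The points $\frac14e_{(\xi)}$, $\xi\in\Lambda$, show that $|X|=|\frac14B_0|=\lambda$ and that the density is $\lambda$.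
\end{remark}

\section{Spaces with an equivalent LUR norm}\label{sec:lur}

Let $(X,\|\cdot\|)$ be as in Theorem~\ref{thm:lur} and let $|\cdot|$ be an equivalent LUR norm, with dual norm also written $|\cdot|$. Diameters and the symbols $B_X$, $S_X$, $NA(X)$ refer to the given norm $\|\cdot\|$. Without separability the sphere cannot be covered by countably many small sets. The LUR norm provides a substitute: countably many sets, possibly large, in each of which every point is cut off by a half-space together with only a small part of the set. The difficulty is that the LUR property gives small pieces of the $|\cdot|$-ball of radius about $|x|$, and $|x|$ varies over $S_X$. Rational radii reduce this to countably many cases.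

Fix $\varepsilon>0$. For rational $q>0$ let $X_q$ be the set of all $x\neq0$ with $|x|<q$ for which there are $y^*\in X^*$ and $\alpha\in\mathbb R$ such that
\begin{equation}\label{eq:Xq}
y^*(x)>\alpha\qquad\text{and}\qquad\operatorname{diam}\{y\in X:\ |y|<q,\ y^*(y)>\alpha\}<\varepsilon.
\end{equation}

\begin{lemma}\label{lem:cover}
$X\setminus\{0\}=\bigcup_qX_q$.
\end{lemma}

\begin{proof}
Let $x\neq0$ and take $y^*\in X^*$ with $|y^*|=1$ and $y^*(x)=|x|$. We claim that for some $\delta>0$ the conditions $|y|<|x|+\delta$ and $y^*(y)>|x|-\delta$ imply $\|y-x\|<\varepsilon/3$. Otherwise there are $y_n$ with $\|y_n-x\|\ge\varepsilon/3$, $|y_n|<|x|+\frac1n$ and $y^*(y_n)>|x|-\frac1n$. From $|y_n|\ge y^*(y_n)$ we get $|y_n|\to|x|$, and from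
\[
|x|+|y_n|\ge|x+y_n|\ge y^*(x+y_n)>2|x|-\tfrac1n
\]
we get $|x+y_n|\to2|x|$. The LUR property gives $y_n\to x$, a contradiction since the two norms are equivalent. Now take a rational $q\in(|x|,|x|+\delta)$ and $\alpha=|x|-\delta$. The set in \eqref{eq:Xq} lies in $B(x,\varepsilon/3)$, so its diameter is at most $2\varepsilon/3$, and $x\in X_q$.
\end{proof}

This lemma is the only place where the LUR property is used.

\begin{proof}[Proof of Theorem~\ref{thm:lur}]
Assume that $NA(X)$ is not of first category. We find a slice of $B_X$ of diameter at most $4\varepsilon$; since $\varepsilon>0$ is arbitrary, $B_X$ is then dentable by Lemma~\ref{lem:slices}.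

By Lemma~\ref{lem:cover} the countably many sets $D_q=X_q\cap S_X$ cover $S_X$. Lemma~\ref{lem:baire} gives $q$, a nonempty open set $U\subseteq X^*\setminus\{0\}$, a functional $x^*\in U$ and a point $x\in D:=D_q$ such that $x^*(x)=\|x^*\|$ and
\begin{equation}\label{eq:normD}
\|w^*\|=\sup_Dw^*\qquad(w^*\in U).
\end{equation}
Take $y^*$ and $\alpha$ as in \eqref{eq:Xq} for this $x$, and put
\[
\gamma=y^*(x)-\alpha>0,\qquad K=\{d\in D:\ y^*(d)>\alpha\}.
\]
Then $x\in K$. Since $|d|<q$ for all $d\in D$, the set $K$ is contained in the set in \eqref{eq:Xq}, so $\operatorname{diam}K<\varepsilon$.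

To apply Lemma~\ref{lem:local} we need \eqref{eq:normD} with $K$ in place of $D$ on some ball. At $x^*$ itself the points of $D\setminus K$ may compete with $x$, so we tilt $x^*$ in the direction $y^*$, which favors $x$ over all of them by a definite amount. Choose $\tau>0$ with $z^*:=x^*+\tau y^*\in U$. For $d\in D\setminus K$,
\[
z^*(d)\le\|x^*\|+\tau\alpha=x^*(x)+\tau y^*(x)-\tau\gamma=z^*(x)-\tau\gamma\le\|z^*\|-\tau\gamma.
\]
Choose $\rho>0$ with $2\rho<\tau\gamma$ such that the open ball of radius $\rho$ around $z^*$ lies in $U$. If $\|w^*-z^*\|<\rho$ and $d\in D\setminus K$, then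
\[
w^*(d)\le z^*(d)+\rho\le\|z^*\|-\tau\gamma+\rho\le\|w^*\|-(\tau\gamma-2\rho).
\]
So the points of $D\setminus K$ do not contribute to the supremum in \eqref{eq:normD}, and $\|w^*\|=\sup_Kw^*$. By Lemma~\ref{lem:local}, the slice $S(z^*,\rho\varepsilon/2)$ has diameter at most $4\varepsilon$.
\end{proof}

\begin{remark}\label{rem:compare}
The tilt $x^*+\tau y^*$ is the same move as the perturbation $c+\sigma\kappa\delta_t$ in Lemma~\ref{lem:open}. There $\delta_t$ plays the part of $y^*$: we have $z_r(t)\ge\frac34$ for $r\ge t$ and $z_r(t)\le\frac14$ otherwise, so a half-space cuts the family $\{z_r:r\ge t\}$ out of the generators of $B$. In both proofs the perturbed functional and all its neighbors have their norms computed on the part that was cut off. Under an LUR renorming this part is small and produces a small slice. In the tree it has diameter $2$, by the estimate in the proof of Proposition~\ref{prop:slices}, and what becomes small is only the oscillation of the functional on it.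
\end{remark}

\begin{thebibliography}{9}

\bibitem{RPFA}
\emph{Recent Progress in Functional Analysis},
\texttt{https://\allowbreak doc-0c-2c-docs.\allowbreak googleusercontent.com/\allowbreak docs/\allowbreak securesc/\allowbreak ha0ro937gcuc7l7deffksulhg5h7mbp1/\allowbreak 4tlbh0mv97qgcfenv66cj60qubm6kk9r/\allowbreak 1575547200000/\allowbreak 05592061187211290722/\allowbreak */\allowbreak 1hwu6nlC2edlO5xKrVQrNKY8tQhpONcZu\allowbreak ?e=download}

\end{thebibliography}
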